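\title{The symmetric inverse semigroups $I_n$ are not finitely based}

\begin{abstract}
We prove that for every $n\ge 2$ the symmetric inverse semigroup $I_n$, regarded as an algebra with multiplication and inversion, has no finite basis of identities. More generally, no variety of inverse semigroups that contains the six-element monoid $B_2^1$ and is contained in the variety generated by $I_n$ can be defined by identities in a bounded number of variables. The proof turns a hypergraph with no short cycles and large chromatic number into an inverse semigroup that violates an identity of $I_n$ although its subsemigroups with few generators satisfy all identities of $B_2^1$. Using this, we show that a finite inverse semigroup is finitely based exactly when all its local submonoids are Clifford semigroups.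
\end{abstract}

\section{Introduction}

Let $I_n$ be the symmetric inverse semigroup on $\{1,\dots,n\}$, that is, the set of all partial injective maps of $\{1,\dots,n\}$ to itself under composition. Every $\alpha\in I_n$ is a bijection from its domain onto its image, so it has an inverse partial bijection $\alpha^{-1}$. We regard $I_n$, and every inverse semigroup, as an algebra of type $(2,1)$ with multiplication and the unary operation $x\mapsto x^{-1}$. An \emph{identity} is a formal equality $u\approx v$ of two terms built from variables by these two operations. An algebra is \emph{finitely based} if there is a finite set of identities holding in it from which all identities holding in it can be derived.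

The semigroups $I_n$ are to finite inverse semigroups what the symmetric groups $S_n$ are to finite groups: by the Wagner--Preston theorem every finite inverse semigroup embeds in some $I_n$. By the Oates--Powell theorem the identities of every finite group, and of $S_n$ in particular, have a finite basis, and the analogy suggests the same for $I_n$. For $I_1$, the two-element semilattice, this is true (see Theorem~\ref{thm:finite}). On the other hand it is known, as a consequence of a result of Kadourek (2003), that $I_2$, $I_3$ and $I_4$ are not finitely based as inverse semigroups. This points the other way, but it does not decide the matter for larger $n$. As $n$ grows, $I_n$ satisfies fewer identities, and a larger variety may have a simpler basis: the variety of all inverse semigroups contains $I_2$ and is defined by five identities. Problem~6.4 of \cite{survey} asks whether $I_n$ ($n\ge2$) is finitely based as an inverse semigroup. We show that it never is.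

Write $\operatorname{var}S$ for the variety of inverse semigroups generated by $S$. Let $B_2^1$ be the six-element inverse monoid of partial injections of $\{0,1\}$ that consists of the empty map, the four maps with one-point domain, and the identity map. Thus $B_2^1$ is a copy of $I_2$ with the transposition removed.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $\mathcal V$ be a variety of inverse semigroups with $B_2^1\in\mathcal V\subseteq\operatorname{var}I_n$. Then $\mathcal V$ has no basis of identities in a bounded number of variables. In particular, $\mathcal V$ is not finitely based.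
\end{theorem}

For $n\ge2$ the monoid $B_2^1$ embeds in $I_2$, and $I_2$ embeds in $I_n$. So the theorem applies to $\mathcal V=\operatorname{var}I_n$.

\begin{corollary}\label{cor:In}
For every $n\ge2$ the inverse semigroup $I_n$ is not finitely based.
\end{corollary}

The proof of Theorem~\ref{thm:main} is self-contained. Combined with the theorems of Wagner--Preston and Oates--Powell, it leads to a description of all finitely based finite inverse semigroups. An inverse semigroup is a \emph{Clifford semigroup} if $aa^{-1}=a^{-1}a$ for all its elements $a$.

\begin{theorem}\label{thm:finite}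
For a finite inverse semigroup $S$ the following are equivalent:
\begin{enumerate}
\item[(1)] $S$ is finitely based as an inverse semigroup;
\item[(2)] $B_2^1\notin\operatorname{var}S$;
\item[(3)] every local submonoid $eSe$, where $e=e^2\in S$, is a Clifford semigroup.
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} reduces Theorem~\ref{thm:main} to the construction of one semigroup $T$ for each bound $k$ on the number of variables. Section~\ref{sec:cycles} shows the idea for $n=2$, where it comes down to the parity of a cycle. Sections~\ref{sec:hyper}--\ref{sec:few} carry out the construction, and Section~\ref{sec:finite} proves Theorem~\ref{thm:finite}.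

\section{Partial injections, varieties, and a reduction}\label{sec:prelim}

An \emph{inverse semigroup} is a semigroup in which every element $s$ has exactly one element $s^{-1}$ with $ss^{-1}s=s$ and $s^{-1}ss^{-1}=s^{-1}$. As algebras of type $(2,1)$, inverse semigroups are defined by the identities
\begin{equation}\label{eq:axioms}
\begin{gathered}
(xy)z\approx x(yz),\qquad (x^{-1})^{-1}\approx x,\qquad (xy)^{-1}\approx y^{-1}x^{-1},\\
xx^{-1}x\approx x,\qquad xx^{-1}yy^{-1}\approx yy^{-1}xx^{-1}.
\end{gathered}
\end{equation}
The idempotents of an inverse semigroup are the elements of the form $ss^{-1}$; they commute, and a product of idempotents is an idempotent. By the first three identities every term may be treated as a word in variables and inverses of variables.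

For a set $V$ let $\mathcal I(V)$ be the inverse semigroup of all partial injections of $V$. Maps act on the right and are composed from left to right, so $z(\alpha\beta)=(z\alpha)\beta$, defined exactly when $z\in\operatorname{dom}\alpha$ and $z\alpha\in\operatorname{dom}\beta$. The \emph{rank} of $\alpha$ is $|\operatorname{dom}\alpha|$; the rank of a product is at most the rank of each factor. The idempotents of $\mathcal I(V)$ are the identity maps of subsets of $V$, and $\alpha\alpha^{-1}$ is the identity map of $\operatorname{dom}\alpha$. For $W\subseteq\mathcal I(V)$, $\langle W\rangle$ is the inverse subsemigroup generated by $W$. We write $B_2$ for the set of maps of rank at most $1$ in $\mathcal I(\{0,1\})$, so that $B_2^1=B_2\cup\{1\}$.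

If a term $u$ takes only idempotent values, then $u\le xx^{-1}$ abbreviates the identity $u\approx u\,xx^{-1}$. For values in $\mathcal I(V)$ it says that $\operatorname{dom}u\subseteq\operatorname{dom}x$.

By Birkhoff's theorems, $\operatorname{var}S$ is both the class of algebras satisfying all identities of $S$ and the class of homomorphic images of subalgebras of direct powers of $S$, and a set $\Sigma$ of identities is a basis for a variety $\mathcal V$ if and only if $\mathcal V$ is the class of all algebras satisfying $\Sigma$. An algebra $S$ is finitely based if and only if $\operatorname{var}S$ is.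

An identity in $k$ variables holds in $T$ if and only if it holds in every subalgebra of $T$ generated by at most $k$ elements. So a variety has no basis in $k$ variables as soon as some algebra lies outside it while all its $k$-generated subalgebras lie inside. One algebra serves all the varieties of Theorem~\ref{thm:main} at once.

\begin{proposition}\label{prop:key}
For all $n\ge2$ and $k\ge1$ there is an inverse semigroup $T$ such that $T\notin\operatorname{var}I_n$ and every inverse subsemigroup of $T$ generated by at most $k$ elements lies in $\operatorname{var}B_2^1$.
\end{proposition}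

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Suppose $\mathcal V$ has a basis $\Sigma$ of identities in at most $k$ variables each, and take $T$ as in the proposition. Since $B_2^1\in\mathcal V$, every inverse subsemigroup of $T$ generated by at most $k$ elements lies in $\mathcal V$ and satisfies $\Sigma$. Hence $T$ satisfies $\Sigma$, so $T\in\mathcal V\subseteq\operatorname{var}I_n$, a contradiction.
\end{proof}

\section{The case $n=2$: odd cycles}\label{sec:cycles}

To prove $T\notin\operatorname{var}I_n$ we need an identity of $I_n$ that fails in $T$, and this identity must hold in $I_n$ for a reason that involves more than $k$ of its variables at once. For $n=2$ such a reason is easy to find.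

Every element of $I_2$ is a restriction of one of the two permutations of $\{1,2\}$, and both permutations have square $1$. If $\beta$ and $\beta'$ are restrictions of the same permutation, then $\beta\beta'$ is a restriction of the identity: whenever $s\beta\beta'$ is defined, it equals $s$. Now take elements $\beta_0,\dots,\beta_{m-1}\in I_2$, with indices modulo $m$, and extend each of them to a permutation. This colors the vertices of an $m$-cycle with two colors. If $m$ is odd, two neighbors get the same color, so \emph{for some $i$} the product $\beta_i\beta_{i+1}$ is a restriction of the identity.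

An identity cannot say ``for some $i$'' directly. An extra variable $x$, used as a test, does it for us. With variables $x,d_i,b_i$ put $g_i=d_i\,b_ib_{i+1}\,d_i^{-1}$ and consider
\[
\varepsilon_m:\qquad \prod_{i=0}^{m-1}(g_ix)(g_ix)^{-1}\le xx^{-1}.
\]
For partial injections, $\varepsilon_m$ says: if $tg_i$ is defined and lies in $\operatorname{dom}x$ for every $i$, then $t\in\operatorname{dom}x$. For odd $m$ this holds in $I_2$. Indeed, for some $i$ the value of $b_ib_{i+1}$ is a restriction of the identity, hence so is the value of $g_i$, and then $t=tg_i\in\operatorname{dom}x$.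

Now cut the cycle open: replace $b_0$ in the last factor $g_{m-1}$ by a new variable $b_m$. The resulting identity fails already in $B_2^1$. Let every $d_i$ be the identity map of $\{0,1\}$, let $x$ be the identity map of $\{0\}$, and let $b_i$ be the map $1\mapsto0$ for even $i$ and the identity map of $\{0,1\}$ for odd $i$. Each $g_i$ becomes the map $1\mapsto 0$, so $1g_i=0\in\operatorname{dom}x$ for all $i$, while $1\notin\operatorname{dom}x$. For even $m$ this assignment gives $b_m$ and $b_0$ the same value, so $\varepsilon_m$ itself fails in $B_2^1$. For odd $m$ it fails to refute $\varepsilon_m$ only because the two occurrences of $b_0$ must have the same value, and the same is true of any other $b_i$ at which we might cut.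

This suggests the plan. Let $T$ be generated by partial injections $x,d_i,b_i$ that violate $\varepsilon_m$ in the freest possible way, with $m$ odd and $m>k$. We shall see that $k$ elements of $T$ can involve at most $k$ of the generators as a whole; of the others they see only pieces of rank $1$, which act on single points and are independent of each other. For such a subsemigroup the cycle is cut open at any $b_i$ that it misses, and $B_2^1$ can imitate it.

For general $n$ the colors are the $n!$ permutations, the relation $\pi^2=1$ becomes $\pi^N=1$ with $N=\operatorname{lcm}(1,\dots,n)$, and products $b_ib_{i+1}$ become products of $N$ variables. The odd cycle must be replaced by an $N$-uniform hypergraph in which every $n!$-coloring has a monochromatic edge, but which looks like a forest on any $k$ vertices.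

\section{Hypergraphs without short cycles}\label{sec:hyper}

An \emph{$N$-uniform hypergraph} $H=(Y,E)$ is a set $Y$ of vertices with a set $E$ of $N$-element subsets of $Y$, the edges. A \emph{Berge cycle of length $l\ge2$} consists of distinct vertices $y_1,\dots,y_l$ and distinct edges $f_1,\dots,f_l$ with $y_i,y_{i+1}\in f_i$, indices modulo $l$. A Berge cycle of length $2$ is a pair of edges with two common vertices. For $N=2$ Berge cycles are the cycles of a graph.

\begin{lemma}[Erd\H{o}s--Hajnal, Lov\'asz]\label{lem:hyper}
For all $N\ge2$, $g\ge2$, $c\ge1$ there is a finite $N$-uniform hypergraph with no Berge cycle of length at most $g$ such that every coloring of its vertices with $c$ colors has a monochromatic edge.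
\end{lemma}

\begin{proof}
Put $\varepsilon=1/(2g)$. On a set of $m$ vertices, $m$ large, take each $N$-element subset as an edge independently with probability $p=m^{-(N-1)+\varepsilon}$. Call a Berge cycle \emph{short} if its length is at most $g$.

A cycle of length $l$ is given by $l$ vertices, chosen in at most $m^l$ ways, and $l$ edges; since $f_i$ contains the two vertices $y_i,y_{i+1}$, it can be chosen in at most $m^{N-2}$ ways. The edges are distinct, so all of them are present with probability $p^l$. For $l\le g$ the expected number of cycles of length $l$ is therefore at most $m^{l(N-1)}p^l=m^{l\varepsilon}\le m^{1/2}$, and the expected number of short cycles is at most $gm^{1/2}$. By Markov's inequality, with probability at least $1/2$ there are at most $2gm^{1/2}$ short cycles, and $2gm^{1/2}\le m/2$ for large $m$.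

Let $a=\lceil m/(2c)\rceil$. There are at most $2^m$ sets of $a$ vertices, so the probability that one of them contains no edge is at most
\[
2^m(1-p)^{\binom aN}\le\exp\Bigl(m\ln2-p\binom aN\Bigr).
\]
For $a\ge N$ we have $p\binom aN\ge p\,(a/N)^N\ge m^{1+\varepsilon}/(2cN)^N$, so the bound tends to $0$.

Hence for large $m$ there is a hypergraph with at most $m/2$ short cycles in which every $a$-element set contains an edge. Delete one vertex $y_i$ from each short cycle, together with all edges through the deleted vertices. No short cycle survives, and at least $m/2$ vertices remain. In a $c$-coloring of the remaining vertices some color class has at least $a$ elements, so it contains an edge, and this edge has not been deleted.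
\end{proof}

\section{The semigroup $T$}\label{sec:T}

Fix $n\ge2$ and $k\ge1$, and let $N=\operatorname{lcm}(1,\dots,n)$. Then $N\ge2$, and $\pi^N=1$ for all $\pi\in S_n$, since every cycle length of $\pi$ divides $N$. By Lemma~\ref{lem:hyper} there is a finite $N$-uniform hypergraph $H=(Y,E)$ such that
\begin{enumerate}
\item[(H1)] every coloring of $Y$ with $n!$ colors has a monochromatic edge;
\item[(H2)] $H$ has no Berge cycle of length at most $\max(k,3)$.
\end{enumerate}
By (H1), $E\ne\varnothing$. Deleting vertices that lie in no edge, we assume that every vertex lies in an edge. By (H2), $H$ is \emph{linear}: $|e\cap f|\le1$ for distinct edges $e,f$. In particular $e\setminus f\ne\varnothing$. For each edge $e$ fix an ordering $e=(e_1,\dots,e_N)$ of its vertices. For $n=2$ any odd cycle of length greater than $\max(k,3)$ will do.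

To violate the analog of $\varepsilon_m$ freely, we start at a point $r$ and, for each edge $e$, follow the word
\[
\ell_e=d_e\,b_{e_1}b_{e_2}\cdots b_{e_N}\,d_e^{-1}\,x,
\]
creating a new point at every step. Let $V$ consist of $r$ and of points $[e,0],\dots,[e,N],p_e,q_e$ for each $e\in E$, all distinct, and define partial injections of $V$, called \emph{letters}:
\begin{itemize}
\item $x$ maps $p_e\mapsto q_e$ for all $e\in E$;
\item $d_e$, for $e\in E$, maps $r\mapsto[e,0]$ and $p_e\mapsto[e,N]$;
\item $b_y$, for $y\in Y$, maps $[e,i-1]\mapsto[e,i]$ whenever $e\in E$ and $e_i=y$.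
\end{itemize}
A \emph{signed letter} is a letter or the inverse of a letter. Let $T\le\mathcal I(V)$ be the inverse subsemigroup generated by the letters.

An \emph{arc} of a letter $\lambda$ is a pair $z\to z\lambda$. The arcs of all letters form a tree on $V$ (Figure~\ref{fig:tree}): the \emph{legs} $r,[e,0],\dots,[e,N],p_e,q_e$ meet only at $r$, every arc lies on exactly one leg, and the leg of $e$, read away from $r$, spells $\ell_e$. The set $P_e=\{[e,0],\dots,[e,N]\}$ is the \emph{path} of $e$. The letter $d_e$ gives the walk along $b_{e_1}\cdots b_{e_N}$ its own starting point; without it, two edges with the same first vertex $y$ would ask $b_y$ to send $r$ to two different points.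

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (r) at (0,0) {$r$};
\node (a0) at (1.7,0.8) {$[e,0]$};
\node (a1) at (3.6,0.8) {$[e,1]$};
\node (a2) at (5.5,0.8) {$[e,2]$};
\node (ap) at (7.2,0.8) {$p_e$};
\node (aq) at (8.7,0.8) {$q_e$};
\node (c0) at (1.7,-0.8) {$[f,0]$};
\node (c1) at (3.6,-0.8) {$[f,1]$};
\node (c2) at (5.5,-0.8) {$[f,2]$};
\node (cp) at (7.2,-0.8) {$p_f$};
\node (cq) at (8.7,-0.8) {$q_f$};
\draw[->] (r) -- node[above left] {$d_e$} (a0);
\draw[->] (a0) -- node[above] {$b_y$} (a1);
\draw[->] (a1) -- node[above] {$b_w$} (a2);
\draw[->] (ap) -- node[above] {$d_e$} (a2);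
\draw[->] (ap) -- node[above] {$x$} (aq);
\draw[->] (r) -- node[below left] {$d_f$} (c0);
\draw[->] (c0) -- node[above] {$b_w$} (c1);
\draw[->] (c1) -- node[above] {$b_v$} (c2);
\draw[->] (cp) -- node[above] {$d_f$} (c2);
\draw[->] (cp) -- node[above] {$x$} (cq);
\end{tikzpicture}
\caption{Two legs of the tree formed by the generators of $T$, for $N=2$ and ordered edges $e=(y,w)$, $f=(w,v)$. An arrow $z\to z'$ labeled $\lambda$ means $z\lambda=z'$. The letter $x$ has one arc on every leg, $b_w$ has one arc on the leg of each edge containing $w$, and $d_e$ has two arcs, both on the leg of $e$, the second pointing back toward $r$.}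
\label{fig:tree}
\end{figure}

\begin{proposition}\label{prop:notin}
$T\notin\operatorname{var}I_n$.
\end{proposition}

\begin{proof}
Use the names of the letters also as variables, let $u=\prod_{e\in E}\ell_e\ell_e^{-1}$ in any order, and consider the identity $u\le xx^{-1}$. The value of $u$ in $\mathcal I(V)$ or $I_n$ is the identity map of the intersection of the domains of the $\ell_e$.

The identity fails in $T$: walking along the legs gives $r\ell_e=q_e$ for all $e$, so $r\in\operatorname{dom}u$, but $r\notin\operatorname{dom}x$.

The identity holds in $I_n$. Let the variables take values $\xi,\delta_e,\beta_y\in I_n$, and let $t$ lie in the domain of the value of $u$. Extend each $\beta_y$ to a permutation $\pi_y\in S_n$ and color $y$ by $\pi_y$. By (H1) there are an edge $e$ and a permutation $\pi$ with $\pi_y=\pi$ for all $y\in e$. The point $t$ lies in the domain of $\delta_e\beta_{e_1}\cdots\beta_{e_N}\delta_e^{-1}\xi$. With $s=t\delta_e$ we get $s\beta_{e_1}\cdots\beta_{e_N}=s\pi^N=s$ and $s\delta_e^{-1}=t$. Hence $t\in\operatorname{dom}\xi$.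
\end{proof}

It remains to understand subsemigroups of $T$ with $k$ generators. A single element of $T$ may be a product of very many letters, so $k$ generators could a priori involve all of $H$. The next lemma shows that such products are too small to matter.

\begin{lemma}\label{lem:rank}
Every element of $T$ of rank at least $2$ is one of $\lambda,\lambda^{-1},\lambda\lambda^{-1},\lambda^{-1}\lambda$ with $\lambda$ a letter.
\end{lemma}

\begin{proof}
We claim that the domains of two distinct signed letters have at most one common point. The domains are
\begin{align*}
&\operatorname{dom}x=\{p_e:e\in E\}, &&\operatorname{dom}x^{-1}=\{q_e:e\in E\},\\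
&\operatorname{dom}d_e=\{r,p_e\}, &&\operatorname{dom}d_e^{-1}=\{[e,0],[e,N]\},\\
&\operatorname{dom}b_y=\{[e,i-1]:e_i=y\}, &&\operatorname{dom}b_y^{-1}=\{[e,i]:e_i=y\}.
\end{align*}
Read off which signed letters are defined at each point: at $r$ the letters $d_e$; at $p_e$ the letters $x$ and $d_e$; at $q_e$ only $x^{-1}$; at $[e,0]$ only $d_e^{-1}$ and $b_{e_1}$; at $[e,N]$ only $d_e^{-1}$ and $b_{e_N}^{-1}$; at $[e,i]$ with $0<i<N$ only $b_{e_{i+1}}$ and $b_{e_i}^{-1}$. Each of the pairs $\{d_e,d_f\}$, $\{x,d_e\}$, $\{d_e^{-1},b_y\}$, $\{d_e^{-1},b_y^{-1}\}$ occurs at most once in this list. The pair $\{b_y,b_w^{-1}\}$ occurs at the points $[e,i]$ with $e_i=w$, $e_{i+1}=y$. Such a point forces $y\ne w$, by linearity at most one edge contains both $y$ and $w$, and in that edge $i$ is determined. This proves the claim.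

For signed letters $\lambda,\mu$ the rank of $\lambda\mu$ is $|\operatorname{dom}\lambda^{-1}\cap\operatorname{dom}\mu|$, which is at most $1$ unless $\mu=\lambda^{-1}$. So in a product of signed letters of rank at least $2$ each factor is the inverse of the preceding one. Such a product $\lambda\lambda^{-1}\lambda\cdots$ equals $\lambda$ or $\lambda\lambda^{-1}$ with $\lambda$ a signed letter.
\end{proof}

\section{Two-colorings and the variety of $B_2^1$}\label{sec:criterion}

To place a semigroup of partial injections of $V$ in $\operatorname{var}B_2^1$, we project $V$ onto $\{0,1\}$ in many ways. A \emph{coloring} is a map $c\colon V\to\{0,1\}$. For $w\in\mathcal I(V)$ let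
\[
w^c=\{(c(z),c(zw)):z\in\operatorname{dom}w\},
\]
a binary relation on $\{0,1\}$ with domain $c(\operatorname{dom}w)$. It satisfies $(w^{-1})^c=(w^c)^{-1}$. In general $w^c$ is not a partial injection; we use only colorings for which it is one. The colorings must be numerous enough to tell points apart and to detect where a map is undefined.

\begin{lemma}\label{lem:criterion}
Let $A$ be an inverse subsemigroup of $\mathcal I(\{0,1\})$, let $V$ be a set, $\varnothing\ne W\subseteq\mathcal I(V)$, and let $\mathcal C$ be a nonempty set of colorings of $V$ with $w^c\in A$ for all $w\in W$, $c\in\mathcal C$. Suppose that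
\begin{enumerate}
\item[(i)] for distinct $z,z'\in V$ some $c\in\mathcal C$ has $c(z)\ne c(z')$;
\item[(ii)] for $w\in W\cup W^{-1}$ and $z\in V\setminus\operatorname{dom}w$ some $c\in\mathcal C$ has $c(z)\notin c(\operatorname{dom}w)$.
\end{enumerate}
Then $\langle W\rangle\in\operatorname{var}A$. For $w$ of rank at most $1$, the requirement in \textup{(ii)} follows from \textup{(i)}.
\end{lemma}

\begin{proof}
The direct power $A^{\mathcal C}$ acts on $X=\{0,1\}^{\mathcal C}$ by partial injections: $(t_c)(\alpha_c)$ is defined if and only if $t_c\in\operatorname{dom}\alpha_c$ for all $c$, and then it equals $(t_c\alpha_c)$. Products in $A^{\mathcal C}$ act as compositions. The map $\iota\colon V\to X$, $\iota(z)=(c(z))_{c\in\mathcal C}$, is injective by (i). For $w\in W\cup W^{-1}$ put $\widehat w=(w^c)_{c\in\mathcal C}\in A^{\mathcal C}$; then $\widehat{w^{-1}}=\widehat w^{\,-1}$.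

If $z\in\operatorname{dom}w$, then $(c(z),c(zw))\in w^c$ for all $c$, so $\iota(z)\widehat w=\iota(zw)$. If $z\notin\operatorname{dom}w$, then $\iota(z)\widehat w$ is undefined by (ii). By induction on $l$, for $w_1,\dots,w_l\in W\cup W^{-1}$ the point $\iota(z)\widehat w_1\cdots\widehat w_l$ is defined if and only if $zw_1\cdots w_l$ is, and then it equals $\iota(zw_1\cdots w_l)$. So the element $\widehat w_1\cdots\widehat w_l$ of $A^{\mathcal C}$ determines the map $w_1\cdots w_l$, and $\widehat w_1\cdots\widehat w_l\mapsto w_1\cdots w_l$ is a well-defined homomorphism from an inverse subsemigroup of $A^{\mathcal C}$ onto $\langle W\rangle$.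

For the last sentence: if $\operatorname{dom}w=\{z'\}$, apply (i) to $z,z'$; if $w=\varnothing$, any $c\in\mathcal C$ works.
\end{proof}

Return to the tree $V$ of Section~\ref{sec:T}. Given a coloring $c$, a letter $\lambda$ \emph{preserves} $c$ if both ends of each of its arcs have the same color, \emph{falls} if all its arcs go from color $1$ to color $0$, and \emph{rises} if all its arcs go from color $0$ to color $1$. In these three cases $\lambda$ is \emph{good} for $c$. Then $\lambda^c$ is a restriction of the identity of $\{0,1\}$, the map $1\mapsto0$, or the map $0\mapsto1$, so $\lambda^c\in B_2^1$. A coloring is \emph{universal} if every letter is good for it. Since the arcs form a tree, universal colorings are easy to specify.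

\begin{lemma}\label{lem:switch}
Let $\Lambda_\downarrow$ and $\Lambda_\uparrow$ be disjoint sets of letters. In each word $\ell_e$ mark a factor $\lambda$ by $\downarrow$ if $\lambda\in\Lambda_\downarrow$ and by $\uparrow$ if $\lambda\in\Lambda_\uparrow$, and mark the factor $d_e^{-1}$ by the arrow opposite to that of $d_e$ if $d_e$ is marked. Suppose that in every $\ell_e$ the marks alternate and the first mark, if any, is $\downarrow$. Let $c$ be the coloring with $c(r)=1$ that changes along each leg exactly at the marked steps. Then $c$ is universal.
\end{lemma}

\begin{proof}
Walking away from $r$, the color goes from $1$ to $0$ at each $\downarrow$, from $0$ to $1$ at each $\uparrow$, and is unchanged elsewhere. The step $d_e^{-1}$ traverses an arc of $d_e$ backward. So the letters in $\Lambda_\downarrow$ fall, those in $\Lambda_\uparrow$ rise, and all others preserve $c$.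
\end{proof}

For $F\subseteq E$ let $d_F=\{d_f:f\in F\}$ and $P_F=\bigcup_{f\in F}P_f$. For $w\in Y$ let $E_w$ be the set of edges containing $w$, and let $Z_w$ be the set of points lying beyond an arc of $b_w$: it consists of $[f,j]$ with $j\ge i$, $p_f$ and $q_f$, for all $f\in E_w$ with $w=f_i$. We use four kinds of universal colorings. In the first three no letter rises, and $\chi(\cdot)$ lists the falling letters.
\begin{enumerate}
\item[(a)] $\chi(x)$. Every leg has the single mark $\downarrow$ at its last step. The color is $0$ exactly on the points $q_e$.
\item[(b)] $\chi(d_F)$ for $F\subseteq E$. The legs of $f\in F$ are marked $\downarrow\uparrow$, the others not at all. The color is $0$ exactly on $P_F$. We write $\chi(d_f)$ if $F=\{f\}$.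
\item[(c)] $\chi(d_F,b_w)$ for $w\in Y$ and $F\subseteq E\setminus E_w$. The legs of $f\in F$ are marked $\downarrow\uparrow$, the legs of $f\in E_w$ are marked $\downarrow$, and these are different legs. The color is $0$ exactly on $P_F\cup Z_w$. We write $\chi(b_w)$ if $F=\varnothing$.
\end{enumerate}
None of these gives an inner point $[e,j]$ a color different from that of both $[e,0]$ and $[e,N]$, which condition (ii) requires for $d_e^{-1}$. For that the color must change twice inside $P_e$, so some $b_w$ must rise. Then on \emph{every} leg of an edge $f\ni w$ the mark $\uparrow$ at $b_w$ needs a preceding $\downarrow$. If this comes from $d_f$, a further $\downarrow$ is needed between $b_w$ and $d_f^{-1}$. Either way some other $b$-letter of $f$ must fall, and these falling letters must not collide on other legs.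
\begin{enumerate}
\item[(d)] $\varphi_{e,j}$ for $e\in E$, $0<j<N$. Let $w=e_j$. For each $f\in E_w$ choose a \emph{partner} $w_f\in f\setminus\{w\}$, with $w_e=e_{j+1}$. Let $\Lambda_\uparrow=\{b_w\}$, and let $\Lambda_\downarrow$ consist of all $b_{w_f}$ with $f\in E_w$ and of those $d_f$, $f\in E_w$, for which $w$ precedes $w_f$ in the ordering of $f$.
\end{enumerate}
We check the hypothesis of Lemma~\ref{lem:switch} for (d). Let $f\in E_w$. If $f$ contains a partner $w_{f'}$, then $f$ and $f'$ share $w$ and $w_{f'}$, so $f'=f$ by linearity. Thus the marked steps on the leg of $f$ are $d_f,b_w,b_{w_f},d_f^{-1}$ with marks $\downarrow\uparrow\downarrow\uparrow$ if $w$ precedes $w_f$, and $b_{w_f},b_w$ with marks $\downarrow\uparrow$ otherwise. Let $f\notin E_w$. If $f$ contained two different partners $w_{f'}\ne w_{f''}$, then the vertices $w,w_{f'},w_{f''}$ and the edges $f',f,f''$ would form a Berge cycle of length $3$: we have $f'\ne f''$ because the partners differ, and $f\ne f',f''$ because $w\notin f$. This contradicts (H2). So the leg of $f$ has at most one mark, and it is $\downarrow$. Hence $\varphi_{e,j}$ is universal. On $P_e$ it takes the value $1$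 at $[e,j]$ and $0$ at all other points.

\section{Subsemigroups with few generators}\label{sec:few}

Universal colorings cannot verify all of condition (ii); if they could, Lemma~\ref{lem:criterion} would put $T$ itself in $\operatorname{var}B_2^1$. The obstruction sits in one place. No universal $c$ has $c(r)\ne c(p_e)$ for all $e$. For then each $d_e$ has arcs starting at both colors, so it preserves $c$, and $c([e,0])\neq c([e,N])$ for all $e$. Color $y\in Y$ according to whether $b_y$ preserves $c$. Along the path of a monochromatic edge, which exists by (H1), the color changes $0$ or $N$ times, and $N$ is even, a contradiction.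

So the coloring that separates $r$ from $\operatorname{dom}x$ has to exploit that only $k$ letters are present. As in Section~\ref{sec:cycles}, we want the color to drop exactly once on every path, and we need a set $C$ of falling letters that achieves this on the edges all of whose letters are present.

\begin{lemma}\label{lem:forest}
Let $L\subseteq Y$ with $|L|\le k$. There is $C\subseteq L$ such that $|C\cap e|\le1$ for all $e\in E$ and $|C\cap e|=1$ for all $e\in E$ with $e\subseteq L$.
\end{lemma}

\begin{proof}
Let $E'$ be the set of edges $e$ with $|e\cap L|\ge2$, and let $\Gamma$ be the bipartite graph on $L\cup E'$ in which $y$ is adjacent to $e$ if $y\in e$. A cycle in $\Gamma$ is a Berge cycle of $H$ whose vertices lie in $L$, so its length is at most $k$. By (H2), $\Gamma$ is a forest. Every component of $\Gamma$ contains an element of $L$; take one as the root and leave it outside $C$. Now proceed away from the roots. A node $f\in E'$ has a parent $y\in L$, already decided, and its children are the elements of $(f\cap L)\setminus\{y\}$, of which there is at least one. If $y\notin C$ and $f\subseteq L$, put exactly one child of $f$ into $C$; otherwise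 put no child of $f$ into $C$. Every element of $L$ other than a root is the child of exactly one node of $E'$, so $C$ is well defined.

Let $f\in E'$ have parent $y$. If $y\in C$, then $C\cap f=\{y\}$. If $y\notin C$, then $|C\cap f|$ is $1$ or $0$ according as $f\subseteq L$ or not. For $e\notin E'$ we have $|C\cap e|\le|L\cap e|\le1$, and $e\not\subseteq L$ because $N\ge2$.
\end{proof}

\begin{lemma}\label{lem:gamma}
Let $K$ be a set of at most $k$ letters. There is a coloring $\gamma$ with $\gamma(r)=1$ and $\gamma(p_e)=0$ for all $e\in E$ for which every letter in $K$ is good.
\end{lemma}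

\begin{proof}
Let $L=\{y\in Y:b_y\in K\}$ and take $C$ as in Lemma~\ref{lem:forest}. For each edge $e$ let $y_e$ be the element of $C\cap e$ if there is one. Otherwise $e\not\subseteq L$, and we let $y_e$ be any element of $e\setminus L$. Let $\gamma(r)=1$, and let $\gamma$ change on the leg of $e$ exactly once, from $1$ to $0$, at the arc of $b_{y_e}$. Then $\gamma(p_e)=0$, and $x$ and all $d_e$ preserve $\gamma$. If $y\in C$, then $y_e=y$ for every $e\ni y$, so $b_y$ falls. If $y\in L\setminus C$, then $y_e\ne y$ for every $e$, since $y_e\in C$ or $y_e\notin L$; so $b_y$ preserves $\gamma$.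
\end{proof}

The letters $b_y$ with $y\notin L$ may change color on some arcs and not on others. These are the places where the hypergraph is cut open.

\begin{proposition}\label{prop:few}
Every inverse subsemigroup of $T$ generated by at most $k$ elements lies in $\operatorname{var}B_2^1$.
\end{proposition}

\begin{proof}
Let $R$ be the set of all maps of rank at most $1$ in $\mathcal I(V)$. By Lemma~\ref{lem:rank}, each generator lies in $R$ or in $\langle\lambda\rangle$ for a letter $\lambda$. So the subsemigroup is contained in $\langle K\cup R\rangle$ for a set $K$ of at most $k$ letters, and it suffices to apply Lemma~\ref{lem:criterion} to $A=B_2^1$ and $W=K\cup R$. Let $\mathcal C$ be the set of colorings for which every letter in $K$ is good. It contains all universal colorings and the coloring $\gamma$ of Lemma~\ref{lem:gamma}. For $c\in\mathcal C$ we have $w^c\in B_2^1$ if $w\in K$, and also if $w\in R$, since then $w^c$ has at most one element.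

\emph{Condition (i).} Let $z\ne z'$. If some path $P_e$ contains exactly one of them, use $\chi(d_e)$. If $z=[e,i]$ and $z'=[e,j]$ with $i<j$, use $\chi(b_{e_j})$, which is $1$ at $z$ and $0$ at $z'$. Otherwise neither point lies in a path. If exactly one of them is of the form $q_e$, use $\chi(x)$. If $\{z,z'\}$ is $\{p_e,p_f\}$ or $\{q_e,q_f\}$, use $\chi(b_y)$ with $y\in e\setminus f$; it is $0$ at $p_e,q_e$ and $1$ on the whole leg of $f$. If $\{z,z'\}=\{r,p_e\}$, use $\chi(b_y)$ with $y\in e$.

\emph{Condition (ii).} The set $R$ is closed under inversion, and its elements are covered by (i). Let $\mu\in K\cup K^{-1}$ and $z\notin\operatorname{dom}\mu$. In each case we name a coloring in $\mathcal C$ that is constant on $\operatorname{dom}\mu$ and takes the other value at $z$.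

\smallskip
$\mu=x^{-1}$, with domain $\{q_e:e\in E\}$. Use $\chi(x)$.

$\mu=x$, with domain $\{p_e:e\in E\}$. If $z=q_f$, use $\chi(x)$. If $z\in P_E$, use $\chi(d_E)$. If $z=r$, use $\gamma$.

$\mu=d_e$, with domain $\{r,p_e\}$. If $z=q_f$, use $\chi(x)$. If $z\in P_E$, use $\chi(d_E)$. If $z=p_f$ with $f\ne e$, use $\chi(b_y)$ with $y\in f\setminus e$; it is $0$ at $p_f$ and $1$ at $r$ and $p_e$.

$\mu=d_e^{-1}$, with domain $\{[e,0],[e,N]\}$. If $z\notin P_e$, use $\chi(d_e)$. If $z=[e,j]$ with $0<j<N$, use $\varphi_{e,j}$.

$\mu=b_y$ or $b_y^{-1}$. The domain lies in $P_{E_y}$ and has one point in each path $P_e$ with $e\in E_y$. If $z\notin P_{E_y}$, use $\chi(d_{E_y})$. Otherwise $z=[e,j]$ with $y=e_i$, and there are four subcases.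
\begin{itemize}
\item $\mu=b_y$, $j\ge i$. The coloring $\chi(b_y)$ is $1$ on $\operatorname{dom}b_y$, since $b_y$ falls, and $0$ at $z$.
\item $\mu=b_y$, $j<i$. Then $j\le i-2$, because $[e,i-1]\in\operatorname{dom}b_y$. Let $w=e_{i-1}$ and $F=E_y\setminus\{e\}$. An edge of $F$ meets $e$ only in $y$, so it does not contain $w$, and $\chi(d_F,b_w)$ is defined. It is $0$ at $[e,i-1]\in Z_w$ and on $P_F$, hence on $\operatorname{dom}b_y$, and it is $1$ at $[e,j]$.
\item $\mu=b_y^{-1}$, $j<i$. The coloring $\chi(b_y)$ is $0$ on $\operatorname{dom}b_y^{-1}$ and $1$ at $z$.
\item $\mu=b_y^{-1}$, $j\ge i$. Then $j>i$, because $[e,i]\in\operatorname{dom}b_y^{-1}$. Let $w=e_j$. The coloring $\chi(b_w)$ is $0$ at $z$ and $1$ at $[e,i]$. The other points of $\operatorname{dom}b_y^{-1}$ lie on legs of edges $e'\in E_y\setminus\{e\}$, which do not contain $w$ by linearity, so they have color $1$.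
\end{itemize}
Lemma~\ref{lem:criterion} gives $\langle K\cup R\rangle\in\operatorname{var}B_2^1$.
\end{proof}

Propositions~\ref{prop:notin} and~\ref{prop:few} prove Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:In}.

\begin{remark}
The proof uses (H1) only in Proposition~\ref{prop:notin}. Of (H2), linearity is used for Lemma~\ref{lem:rank} (if $w,y$ were consecutive in this order in two edges, $b_wb_y$ would have rank at least $2$) and to keep the colorings on different legs apart; the absence of $3$-cycles is used only for $\varphi_{e,j}$, and the absence of cycles of length up to $k$ only for $\gamma$. The identity element of $B_2^1$ is needed whenever a letter preserves a coloring and has arcs of both colors, as $d_e$ does for $\gamma$. Neither hypothesis on $\mathcal V$ in Theorem~\ref{thm:main} can be dropped: the variety of all inverse semigroups contains $B_2^1$, the trivial variety is contained in $\operatorname{var}I_n$, and both are finitely based.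
\end{remark}

\section{Finite inverse semigroups}\label{sec:finite}

We prove Theorem~\ref{thm:finite}. The implication (1)$\Rightarrow$(2) is immediate from what we have. By the Wagner--Preston theorem a finite inverse semigroup $S$ embeds in $\mathcal I(S)$, hence in $I_n$ with $n=\max(2,|S|)$. If $B_2^1\in\operatorname{var}S$, then $B_2^1\in\operatorname{var}S\subseteq\operatorname{var}I_n$, and $S$ is not finitely based by Theorem~\ref{thm:main}. It remains to prove (2)$\Leftrightarrow$(3) and (3)$\Rightarrow$(1).

\subsection*{Standard notions}
Let $M$ be an inverse semigroup. The \emph{natural order} is defined by $s\le t$ if $s=ss^{-1}t$, equivalently if $s=jt$ for some idempotent $j$. It is a partial order compatible with multiplication and inversion; for idempotents $f\le e$ means $f=fe$, and in $\mathcal I(V)$ it is restriction of maps. For an idempotent $f$ the set $H_f=\{s:ss^{-1}=s^{-1}s=f\}$ is the largest subgroup of $M$ with identity $f$. An inverse semigroup with only one idempotent is a group. If $I$ is an ideal of an inverse semigroup $U$, the \emph{Rees quotient} $U/I$ is the homomorphic image of $U$ obtained by collapsing $I$ to a zero.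

Write $s\mathrel{\mathcal D}t$ if $ss^{-1}=aa^{-1}$ and $tt^{-1}=a^{-1}a$ for some $a$. This is an equivalence relation; transitivity follows from
\begin{equation}\label{eq:groupoid}
a^{-1}a=bb^{-1}\ \Longrightarrow\ (ab)(ab)^{-1}=aa^{-1}\ \text{ and }\ (ab)^{-1}(ab)=b^{-1}b .
\end{equation}
The elements $s$, $ss^{-1}$, $s^{-1}s$, $s^{-1}$ are $\mathcal D$-related.

For a group $G$ and a set $J\ne\varnothing$ the \emph{Brandt semigroup} $B(G,J)$ is the set $(J\times G\times J)\cup\{0\}$ with $(i,g,j)(i',h,j')=(i,gh,j')$ if $j=i'$, all other products $0$, and $(i,g,j)^{-1}=(j,g^{-1},i)$. With $1$ denoting the trivial group, $(i,1,j)\mapsto(i\mapsto j)$ identifies $B(1,J)$ with the semigroup of maps of rank at most $1$ in $\mathcal I(J)$. Thus $B(1,J)$ is the two-element semilattice if $|J|=1$ and $B_2$ if $|J|=2$. The map $((i,1,j),g)\mapsto(i,g,j)$ gives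
\begin{equation}\label{eq:brandt}
B(G,J)\cong\bigl(B(1,J)\times G\bigr)/\bigl(\{0\}\times G\bigr).
\end{equation}

\subsection*{Local submonoids and $B_2^1$}
Condition (3) is equational. As $z$ and $x$ range over $S$, the element $zz^{-1}$ ranges over all idempotents $e$ and $zz^{-1}xzz^{-1}$ over all elements of all $eSe$. So (3) says that $S$ satisfies
\[
\sigma:\qquad tt^{-1}\approx t^{-1}t,\qquad\text{where } t=zz^{-1}\,x\,zz^{-1}.
\]
In $B_2^1$ the identity $\sigma$ fails for $z=1$ and $x$ the map $0\mapsto1$, where $tt^{-1}$ and $t^{-1}t$ are the identity maps of $\{0\}$ and $\{1\}$. This proves (3)$\Rightarrow$(2). For the converse, an element $a\in eSe$ with $aa^{-1}\ne a^{-1}a$ should play the role of $0\mapsto1$, and finiteness is needed to make the remaining products fall into an ideal.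

\begin{lemma}\label{lem:stable}
Let $S$ be a finite inverse semigroup and $h\le f$ idempotents with $f\in ShS$. Then $h=f$.
\end{lemma}

\begin{proof}
Let $f=sht$. Then $f=ff^{-1}=s\,(htt^{-1}h)\,s^{-1}\le shs^{-1}$. For $b=fsh$ this gives $bb^{-1}=f\,shs^{-1}f=f$, and $h'=b^{-1}b=h\,s^{-1}fs\,h\le h\le f$. The maps $j\mapsto b^{-1}jb$ and $j\mapsto bjb^{-1}$ are mutually inverse bijections between the idempotents below $f$ and the idempotents below $h'$. The second finite set is contained in the first, so the two are equal. Hence $f\le h'\le h$.
\end{proof}

\begin{proof}[Proof of \textup{(2)}$\Rightarrow$\textup{(3)}]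
Suppose that $a\in eSe$ and $f=aa^{-1}\ne g=a^{-1}a$. Then $a^{-1},f,g\in eSe$. The elements $a,a^{-1},f,g$ generate the same ideal of $S$, so $f$ and $g$ are incomparable by Lemma~\ref{lem:stable}. Let
\[
I=\{s\in eSe: SsS\subsetneq SfS\}.
\]
This set is closed under inversion, since $Ss^{-1}S=SsS$, and under multiplication by elements of $eSe$ on either side. It contains $fg$: otherwise $f\in SfgS$ and $fg\le f$, so $fg=f$ by Lemma~\ref{lem:stable}, that is, $f\le g$. It does not contain $a,a^{-1},f,g$, and it does not contain $e$ because $SfS\subseteq SeS$.

The elements $e,f,g,a,a^{-1}$ are distinct: $e\ne f,g$ since $f,g\le e$ are incomparable; $a\ne a^{-1}$ since $f\ne g$; and $a,a^{-1}$ are not idempotent since idempotents are their own inverses. The element $e$ acts as identity on $eSe$, and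
\[
fa=ag=a,\qquad a^{-1}f=ga^{-1}=a^{-1},\qquad aa^{-1}=ff=f,\qquad a^{-1}a=gg=g.
\]
The remaining products are $fg=gf$, $aa=a(gf)a$, $af=a(gf)$, $ga=(gf)a$, and the inverses $a^{-1}a^{-1}$, $fa^{-1}$, $a^{-1}g$ of the last three; all lie in $I$. So $U=\{e,f,g,a,a^{-1}\}\cup I$ is an inverse subsemigroup with ideal $I$, and $U/I\cong B_2^1$, with $e$, $f$, $g$, $a$, $a^{-1}$ corresponding to $1$, $0\mapsto0$, $1\mapsto1$, $0\mapsto1$, $1\mapsto0$. Hence $B_2^1\in\operatorname{var}S$.
\end{proof}

\subsection*{Inverse semigroups satisfying $\sigma$}
To show that a finite set $\Sigma$ of identities of $S$ is a basis, we must place every model of $\Sigma$, finite or not, in $\operatorname{var}S$. The identity $\sigma$ reduces this to groups and Brandt semigroups.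

\begin{lemma}\label{lem:subdirect}
An inverse semigroup $M$ satisfying $\sigma$ is a subdirect product of homomorphic images, each isomorphic to $G$ or to $B(G,J)$ with $G$ a subgroup of $M$.
\end{lemma}

\begin{proof}
First, ($*$) if idempotents $f\mathrel{\mathcal D}g$ lie below a common idempotent $e$, then $f=g$. Indeed, let $f=aa^{-1}$, $g=a^{-1}a$. Then $a=fag$, so $eae=a$, and $\sigma$ gives $f=g$.

Let $D$ be a $\mathcal D$-class. Each $t\in M$ has at most one element of $D$ below it: if $d,d'\in D$ and $d,d'\le t$, then $dd^{-1},d'd'^{-1}\le tt^{-1}$, these idempotents are equal by ($*$), and $d=dd^{-1}t=d'd'^{-1}t=d'$. Let $t\theta_D$ be this element if it exists and a new symbol $0$ otherwise.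

On $D\cup\{0\}$ define $d\cdot d'=dd'$ if $d,d'\in D$ and $d^{-1}d=d'd'^{-1}$, and let all other products be $0$; by \eqref{eq:groupoid}, $dd'\in D$ in the first case. This is a Brandt semigroup. Let $J$ be the set of idempotents in $D$, fix $f_0\in J$, let $G=H_{f_0}$, and for $i\in J$ choose $a_i$ with $a_ia_i^{-1}=i$, $a_i^{-1}a_i=f_0$. By \eqref{eq:groupoid} the element $s=a_iha_j^{-1}$ with $h\in G$ has $ss^{-1}=i$ and $s^{-1}s=j$. Conversely, if $ss^{-1}=i$ and $s^{-1}s=j$, then $h=a_i^{-1}sa_j\in G$ by \eqref{eq:groupoid}, and $a_iha_j^{-1}=isj=s$. Also $a_i^{-1}(a_iha_j^{-1})a_j=f_0hf_0=h$. So $(i,h,j)\mapsto a_iha_j^{-1}$ is a bijection onto $D$, and $a_iha_j^{-1}\,a_jh'a_l^{-1}=a_ihh'a_l^{-1}$ shows that $D\cup\{0\}\cong B(G,J)$.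

We show that $(ts)\theta_D=t\theta_D\cdot s\theta_D$ whenever one side is nonzero; then it holds always. If $t\theta_D=d$, $s\theta_D=d'$ and $d\cdot d'\neq0$, then $dd'\in D$ and $dd'\le ts$, so $(ts)\theta_D=d\cdot d'$. Conversely let $(ts)\theta_D=h\in D$. Put $f=hh^{-1}$, $d=ft$, $d'=d^{-1}ds$, so that $d\le t$, $d'\le s$, and $h=fts=ds=dd'$. Since $f\le tss^{-1}t^{-1}\le tt^{-1}$, we have $dd^{-1}=ftt^{-1}f=f$, so $d\in D$. From $h=ds$ we get $dss^{-1}d^{-1}=f=dd^{-1}$. Multiplying by $d^{-1}$ on the left and by $d$ on the right gives $d^{-1}d\,ss^{-1}\,d^{-1}d=d^{-1}d$, that is, $d'd'^{-1}=d^{-1}d$. Hence $d'\in D$, $t\theta_D=d$, $s\theta_D=d'$, and $d\cdot d'=dd'=h$. Finally $\theta_D$ respects inversion, because $d\le t$ if and only if $d^{-1}\le t^{-1}$.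

The image of $\theta_D$ contains $D$, so it is $D\cup\{0\}$ or $D$. In the second case $|J|=1$, since distinct idempotents of $D$ have product $0$, and so $D=G$. The maps $\theta_D$ separate elements: if $s\theta_D=t\theta_D$ for all $D$, then the class of $s$ gives $s=s\theta_D=t\theta_D\le t$, and the class of $t$ gives $t\le s$.
\end{proof}

\begin{lemma}\label{lem:BJ}
$B(1,J)\in\operatorname{var}B_2$ for every set $J\ne\varnothing$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:criterion} with $A=B_2$, $V=J$, $W$ the set of maps of rank at most $1$, and $\mathcal C$ the set of all colorings of $J$. Each $w^c$ has at most one element, (i) holds, and (ii) follows from (i).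
\end{proof}

\subsection*{Finite bases}
Let $S$ be finite and satisfy (3), that is, $\sigma$. Let $\mathcal G$ be the variety of groups generated by the subgroups of $S$. It is generated by one finite group, the direct product of the groups $H_f$, and $\mathcal G\subseteq\operatorname{var}S$. By the Oates--Powell theorem $\mathcal G$ is defined within groups by finitely many laws $w_1=1,\dots,w_m=1$, where the $w_i$ are nonempty words in variables $x_1,x_2,\dots$ and their inverses. We need identities that mean $w_i=1$ in groups and hold in all of $S$. Since $S$ has no common identity element for its subgroups, we say ``$w_i$ is idempotent'' instead, and we restrict the variables to a local submonoid, where the structure is under control. With a new variable $z$ put $x_j^*=zz^{-1}x_jzz^{-1}$ and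
\[
\rho_i:\qquad w_i(x_1^*,x_2^*,\dots)\approx w_i(x_1^*,x_2^*,\dots)^2 .
\]
In a group $x_j^*=x_j$, so a group satisfies $\rho_i$ if and only if it satisfies $w_i=1$.

\begin{lemma}\label{lem:rho}
$S$ satisfies every $\rho_i$.
\end{lemma}

\begin{proof}
Idempotents of a Clifford semigroup are central. Indeed, for an idempotent $j$ and any $a$, the equality $(ja)^{-1}(ja)=(ja)(ja)^{-1}$ reads $a^{-1}ja=jaa^{-1}$, and so
\[
ja=aa^{-1}ja=a\,jaa^{-1}=a\,a^{-1}a\,j=aj .
\]
Let $e$ be the value of $zz^{-1}$ and $a_j\in eSe$ the value of $x_j^*$. Work in the Clifford semigroup $eSe$, and let $f$ be the product of the idempotents $a_ja_j^{-1}$ over the variables $x_j$ occurring in $w_i$. Since $a_j^{\pm1}=a_ja_j^{-1}a_j^{\pm1}$ and idempotents are central, $w_i(a_1,a_2,\dots)=f\,w_i(a_1,a_2,\dots)=w_i(fa_1,fa_2,\dots)$. For $x_j$ occurring in $w_i$ we have $(fa_j)(fa_j)^{-1}=fa_ja_j^{-1}=f=(fa_j)^{-1}(fa_j)$, so $fa_j\in H_f$. As $H_f\in\mathcal G$, the value of $w_i$ is $f$, an idempotent.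
\end{proof}

\begin{proof}[Proof of \textup{(3)}$\Rightarrow$\textup{(1)}]
Let $\Sigma$ consist of the identities \eqref{eq:axioms}, all $\rho_i$, and one more identity $\tau$ of $S$ specified below that implies $\sigma$. Then $S$ satisfies $\Sigma$. Let $M$ satisfy $\Sigma$. Every subgroup of $M$ satisfies all $\rho_i$ and so lies in $\mathcal G\subseteq\operatorname{var}S$. By Lemma~\ref{lem:subdirect} and \eqref{eq:brandt}, $M\in\operatorname{var}S$ as soon as $B(1,J)\in\operatorname{var}S$ for every Brandt factor $B(G,J)$ of $M$ that occurs. How many idempotents these factors may have depends on $S$.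

\emph{$S$ is a group.} Let $\tau$ be $xx^{-1}\approx yy^{-1}$. Then $M$ has one idempotent, so $M$ is a group and $M\in\mathcal G$.

\emph{$S$ is a Clifford semigroup but not a group.} Let $\tau$ be $xx^{-1}\approx x^{-1}x$. A Brandt factor $B(G,J)$ of $M$ satisfies $\tau$, and an element $(i,1,j)$ with $i\ne j$ would violate it, so $|J|=1$. The semigroup $S$ has idempotents $e\ne f$; then $ef$ differs from one of them, say from $e$, and $\{e,ef\}$ is a two-element semilattice. So $B(1,J)\in\operatorname{var}S$.

\emph{$S$ is not a Clifford semigroup.} Let $\tau$ be $\sigma$. Apply Lemma~\ref{lem:subdirect} to $S$. Groups and Brandt semigroups with $|J|=1$ satisfy $xx^{-1}\approx x^{-1}x$, and $S$ does not, so some homomorphic image of $S$ is a Brandt semigroup $B(G',J')$ with $|J'|\ge2$. For distinct $i,j\in J'$ the elements $(i,1,i),(i,1,j),(j,1,i),(j,1,j),0$ form a copy of $B_2$. Hence $B_2\in\operatorname{var}S$, and $B(1,J)\in\operatorname{var}S$ for every $J$ by Lemma~\ref{lem:BJ}.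

In each case $S$ satisfies the finite set $\Sigma$ and every model of $\Sigma$ lies in $\operatorname{var}S$, so $\Sigma$ is a basis for $S$. This completes the proof of Theorem~\ref{thm:finite}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{The Finite Basis Problem For Finite Semigroups},
\texttt{http://csseminar.kmath.ru/MATHJAP\_revisited.pdf}

\end{thebibliography}
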